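\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Spherical joins and the volume of manifolds\\ with $\sec\ge 1$ and given diameter}


\begin{abstract}
It was conjectured that a closed riemannian $n$-manifold with sectional curvature at least $1$ and diameter $d\in(\pi/2,\pi)$ has volume less than $2v_n(d/2)$, where $v_n(r)$ is the volume of a ball of radius $r$ in the unit sphere $S^n$; this number is the volume of two balls of radius $d/2$ in $S^n$ glued along their boundary. We disprove the conjecture. For $n=3$ the inequality fails for every $d\in(\pi/2,\pi)$, and for every $n\ge3$ it fails for all $d$ slightly larger than $\pi/2$, by a factor that tends to infinity with $n$. The counterexamples are smooth spheres that approximate spherical joins of lower-dimensional doubled balls, for instance the join of two circles of length $2d$. The constant $2v_n(d/2)$ cannot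 be lowered for any $n\ge2$, and the inequality does hold when $M$ is covered by two closed balls of radius $d/2$.
\end{abstract}

\section{The question and the answer}

\subsection{The conjecture}
Manifolds are connected. Let $S^n$ be the round unit $n$-sphere, let $D^n(r)\subset S^n$ be a closed metric ball of radius $r\in(0,\pi]$, and let $v_n(r)=\operatorname{vol}D^n(r)$. We also use $n=1$: $D^1(r)$ is an arc of length $2r$, and $v_1(r)=2r$.

Let $M$ be a closed riemannian $n$-manifold, $n\ge2$, all of whose sectional curvatures are at least $1$; we write $\sec M\ge1$. By the Bonnet--Myers theorem $\operatorname{diam}M\le\pi$, and by Bishop's inequality $\operatorname{vol}M\le\operatorname{vol}S^n$. How large can the volume be if the diameter is a given number $d<\pi$? The following answer is proposed in \cite{CPT}.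

\begin{conjecture}
Let $M$ be a closed connected riemannian $n$-manifold with $\sec M\ge1$ and $\operatorname{diam}M=d$, where $\pi/2<d<\pi$. Then $\operatorname{vol}M<2v_n(d/2)$, and this estimate is optimal.
\end{conjecture}

The bound is the volume of the \emph{doubled ball}, the space obtained by gluing two copies of $D^n(d/2)$ along their boundary. The doubled ball has diameter $d$. Indeed, the two centers are at distance $d$. Two points in the same copy are at distance at most $d$; two points in different copies, at distances $r\ge r'$ from their centers, are joined through the boundary by a curve of length at most $(d/2-r)+(d/2+r')\le d$. At $d=\pi$ it is the round sphere, whose volume is $2v_n(\pi/2)$, so that the strict inequality fails there for a trivial reason.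

The doubled ball is also what Bishop's inequality suggests. Choose $p,q\in M$ at distance $d$. If every point is within $d/2$ of $p$ or of $q$, then two balls of radius $d/2$ cover $M$, and each has volume at most $v_n(d/2)$. In this case the inequality is true (Proposition~\ref{prop:cover}). But nothing forces $M$ to be covered in this way, and our counterexamples are not.

The source gives no definition of ``optimal'' beyond pointing to the doubled ball. We read it, and this is our interpretation, as saying that for given $n$ and $d$ the constant $2v_n(d/2)$ cannot be replaced by a smaller one.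

\subsection{Results}
For $k\ge1$ let
\begin{equation}\label{eq:A}
A_k(d)=\frac{2v_k(d/2)}{\operatorname{vol}S^k}
=\frac{\int_0^{d/2}\sin^{k-1}t\,dt}{\int_0^{\pi/2}\sin^{k-1}t\,dt}
\end{equation}
be the volume of the doubled ball as a fraction of the volume of the sphere. Thus $A_1(d)=d/\pi$ and $A_2(d)=1-\cos(d/2)$. Let $\mathcal S_n(d)$ be the supremum of $\operatorname{vol}M$ over all closed connected riemannian $n$-manifolds with $\sec M\ge1$ and $\operatorname{diam}M=d$.

\begin{theorem}\label{thm:A}
Let $n\ge2$, $\pi/2<d<\pi$, and let $k_1,\dots,k_m\ge1$ be integers with $\sum_j(k_j+1)=n+1$. For every $\eta>0$ there is a smooth closed riemannian manifold, diffeomorphic to $S^n$, with $\sec\ge1$, diameter exactly $d$, and volume greater than $\operatorname{vol}(S^n)\prod_jA_{k_j}(d)-\eta$. Hence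
\[
\mathcal S_n(d)\ \ge\ \operatorname{vol}(S^n)\prod_{j=1}^mA_{k_j}(d).
\]
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For $n=3$ and every $d\in(\pi/2,\pi)$,
\[
\mathcal S_3(d)\ \ge\ 2d^2\ >\ 2\pi(d-\sin d)=2v_3(d/2).
\]
\item[(2)] For $n=4$ and every $d\in(\pi/2,4\pi/5]$, $\mathcal S_4(d)>2v_4(d/2)$.
\item[(3)] For every $n\ge3$,
\[
\liminf_{d\downarrow\pi/2}\frac{\mathcal S_n(d)}{2v_n(d/2)}\ \ge\
\begin{cases}
\sqrt{\pi n/8}, & n\text{ odd},\\[2pt]
\bigl(1-\tfrac1{\sqrt2}\bigr)\sqrt{\pi n}, & n\text{ even}.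
\end{cases}
\]
These bounds exceed $1$ and tend to infinity with $n$. In particular there is $\delta_n>0$ such that the conjectured inequality fails for all $d\in(\pi/2,\pi/2+\delta_n)$.
\item[(4)] For all $n\ge2$ and $d\in(\pi/2,\pi)$, $\mathcal S_n(d)\ge2v_n(d/2)$.
\end{enumerate}
\end{theorem}

Part (1) alone disproves the conjecture: as $\mathcal S_3(d)$ is a supremum, for every $d$ some closed $3$-manifold with $\sec\ge1$ and diameter $d$ has volume greater than $2v_3(d/2)$. By part (4) no constant smaller than $2v_n(d/2)$ is an upper bound; by (1)--(3) the constant itself is in general not an upper bound when $n\ge3$.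

\begin{proposition}\label{prop:cover}
Let $n\ge2$ and let $M$ be a closed connected riemannian $n$-manifold with $\sec M\ge1$ and $\operatorname{diam}M=d\in(\pi/2,\pi)$. Suppose that there are $p,q\in M$ such that every $x\in M$ has distance at most $d/2$ from $p$ or from $q$. Then $\operatorname{vol}M<2v_n(d/2)$.
\end{proposition}

The proposition covers the rotationally symmetric metrics $dr^2+f(r)^2g_{S^{n-1}}$ on $S^n$, $0\le r\le\ell$: take for $p,q$ the poles. They are at distance $\ell\le d$, and every point is within $\ell/2$ of one of them.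

We do not decide the inequality for $n=2$, for $n=4$ with $d>4\pi/5$, or for $n\ge5$ with $d$ away from $\pi/2$, and we do not determine $\mathcal S_n(d)$.

Section~\ref{sec:circles} explains the idea on a singular example. Sections~\ref{sec:construction}--\ref{sec:vol} prove Theorem~\ref{thm:A}, Section~\ref{sec:compare} deduces Theorem~\ref{thm:B}, and Section~\ref{sec:cover} proves Proposition~\ref{prop:cover}.

\section{Two circles}\label{sec:circles}

The idea is visible in dimension three, on a singular space whose volume and diameter can be computed by hand. Of this section, the later proofs use only inequality \eqref{eq:n3}.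

\subsection{The join of two circles of length $2d$}
Let $\pi/2<d<\pi$. Write the round $S^3\subset\mathbb C^2$ as the set of points $(\cos t\,e^{i\alpha},\sin t\,e^{i\beta})$, $0\le t\le\pi/2$. Its metric is
\begin{equation}\label{eq:join}
dt^2+\cos^2t\,d\alpha^2+\sin^2t\,d\beta^2 ,
\end{equation}
with $\alpha,\beta$ of period $2\pi$; the $\beta$-circle collapses at $t=0$, and the $\alpha$-circle at $t=\pi/2$. Now give both angles the period $2d<2\pi$, and call the resulting space $J$. It is the \emph{spherical join} of two circles of length $2d$, which sit in it as $\{t=0\}$ and $\{t=\pi/2\}$. Away from these two circles $J$ is locally isometric to $S^3$; along them it has cone angle $2d$. A cone angle below $2\pi$ is a concentration of positive curvature, so $J$ should be a limit of manifolds with $\sec\ge1$. We do not prove this as such; Section~\ref{sec:construction} constructs smooth manifolds modeled on $J$, whose diameter and volume are then estimated directly.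

\emph{Volume.} $\operatorname{vol}J=(2d)^2\int_0^{\pi/2}\sin t\cos t\,dt=2d^2$.

\emph{Diameter.} By \eqref{eq:join}, the Euclidean cone over $J$ is the product of two flat two-dimensional cones, the cones over the circles of length $2d$; their polar coordinates at distance $\rho$ from the apex are $(\rho\cos t,\alpha)$ and $(\rho\sin t,\beta)$. Take two points of $J$ with coordinates $(t,\alpha,\beta)$ and $(t',\alpha',\beta')$. On a circle of length $2d$ any two points are joined by an arc of length at most $d$; let $\theta_1,\theta_2\le d$ be the lengths of the shorter arcs from $\alpha$ to $\alpha'$ and from $\beta$ to $\beta'$. The cones over these arcs are planar sectors of angles $\theta_1,\theta_2$. This gives a length-preserving map from the product of two sectors in $\mathbb C$ to the cone over $J$, under which the unit vectors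
\[
p'=(\cos t,\ \sin t),\qquad q'=(\cos t'\,e^{i\theta_1},\ \sin t'\,e^{i\theta_2})\in\mathbb C^2
\]
correspond to the two points. The angle $T$ between $p'$ and $q'$ satisfies
\[
\cos T=\cos t\cos t'\cos\theta_1+\sin t\sin t'\cos\theta_2\ \ge\ \cos d\,\cos(t-t')\ \ge\ \cos d .
\]
The last step uses $\cos d\le0$: this is where $d\ge\pi/2$ enters. The great circle arc from $p'$ to $q'$ stays in the product of the sectors, which is a convex cone because $\theta_j\le d<\pi$. Its image in $J$ is a curve of length $T\le d$. So $\operatorname{diam}J\le d$.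

In fact $\operatorname{diam}J=d$. The function $\arccos(\cos t\cos\alpha)$, $|\alpha|\le d$, is even in $\alpha$, hence well defined and continuous on $J$. Where $t<\pi/2$ it is locally $1$-Lipschitz, being a distance function of the round metric $dt^2+\cos^2t\,d\alpha^2$, and on $\{t=\pi/2\}$ it is constant. Hence its values at the ends of a curve differ by at most the length of the curve; it is $0$ at $t=\alpha=0$ and $d$ at $t=0$, $\alpha=d$.

\emph{Comparison.} The doubled ball has volume
\[
2v_3(d/2)=8\pi\int_0^{d/2}\sin^2t\,dt=2\pi(d-\sin d).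
\]
We claim that
\begin{equation}\label{eq:n3}
2d^2>2\pi(d-\sin d)\qquad\text{for all }d\in(\pi/2,\pi).
\end{equation}
This is equivalent to $\sin d>d(\pi-d)/\pi$, or, with $x=\pi-d\in(0,\pi/2)$, to $\sin x>x-x^2/\pi$. Now $\sin x>x-x^3/6$, and $x^3/6\le x^2/\pi$ because $x<\pi/2<6/\pi$. So the join has the larger volume for every $d$.

The covering heuristic breaks down here. For instance, if $p,q$ are points of the circle $\{t=0\}$ at distance $d$, then all points of $\{t=\pi/2\}$ are at distance at least $\pi/2>d/2$ from both.

\subsection{General joins}\label{ssec:plan}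
A circle of length $2d$ is the doubled ball of dimension $1$. This suggests joining doubled balls of dimensions $k_1,\dots,k_m$. The spherical join of several spaces consists of the unit vectors in the product of their Euclidean cones, so dimensions add up as $\sum(k_j+1)=n+1$. Volumes, as fractions of the volumes of the round spheres, multiply; we shall see this from the product structure of the Gaussian measure. This explains the right-hand side in Theorem~\ref{thm:A}, and turns the question into a comparison of $A_n$ with products of $A_{k_j}$. For example, at $d=\pi/2$,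
\[
A_1A_1=\tfrac14\ >\ \tfrac12-\tfrac1\pi=A_3 .
\]
For $n=2$ the only choice is $m=1$, $k_1=2$, and joins give nothing beyond the doubled ball.

What remains is to replace the singular joins by smooth manifolds, keeping $\sec\ge1$ \emph{exactly} and losing only a little in diameter and volume. It is easier to work one dimension up, on the cones, where the requirement becomes $\sec\ge0$ and can be met by convex hypersurfaces:
\begin{itemize}
\item The ball $D^k(a)$, $a<\pi/2$, spans the convex cone $\{(y,z):z\ge\cot a\,|y|\}$ in $\mathbb R^{k+1}$. The cone over the doubled ball is the double of this convex cone.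
\item The double of a convex set is a limit of boundaries of thin convex sets with one more dimension. So we add one coordinate $s$ and take the boundary of a thin cone in $\mathbb R^{k+2}$ (Figure~\ref{fig:cone}).
\item We round the apex, multiply the resulting convex hypersurfaces, and intersect the product with the unit sphere.
\end{itemize}
The one point that could go wrong is the last: a unit-sphere section of a rounded cone is no longer the link of a cone. It turns out that rounding to the convex side changes the Hessian of $\frac12|x|^2$ in the favorable direction.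

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!15] (0,0)--(40:2.1)--(140:2.1)--cycle;
\draw (0,0)--(40:2.3);
\draw (0,0)--(140:2.3);
\draw[dashed] (0,0)--(0,2.2) node[above] {$z$};
\draw[very thick] (40:1.2) arc (40:140:1.2);
\draw (40:0.45) arc (40:90:0.45);
\draw (65:0.68) node {$a$};
\draw (0.75,1.2) node {$D$};
\draw (0,-0.35) node {$z\ge\kappa|y|$};
\draw[fill=gray!15] (5.5,0.9) ellipse (1.8 and 0.2);
\draw[->] (3.3,0.9)--(7.8,0.9) node[right] {$y$};
\draw[->] (5.5,0.2)--(5.5,1.8) node[above] {$s$};
\draw (5.5,-0.35) node {slice $z=1$: semi-axes $\tan a$ and $1/h$};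
\end{tikzpicture}
\caption{Left: the convex cone $\{z\ge\kappa|y|\}$, $\kappa=\cot a$, whose unit vectors form a ball $D$ of radius $a$. Right: the slice $\{z=1\}$ of the thin cone $\{z\ge\sqrt{\kappa^2|y|^2+h^2s^2}\}$. As $h\to\infty$ the boundary ellipsoid flattens to two copies of the slice $\{|y|\le\tan a\}$ of the left cone, glued along the boundary.}
\label{fig:cone}
\end{figure}

\section{The manifolds}\label{sec:construction}

Fix $k_1,\dots,k_m\ge1$ with $\sum_j(k_j+1)=n+1$, and parameters
\[
a\in(\pi/4,\pi/2),\qquad \kappa=\cot a,\qquad h>1,\qquad \varepsilon>0\ \text{ with }\ m\varepsilon^2<1 .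
\]
Here $2a$ is approximately the diameter, $h$ is large so that the cones are thin, and $\varepsilon$ is the size of the rounding. Put $\lambda=\sqrt{1-m\varepsilon^2}$. For each $j$ use coordinates
\[
x_j=(y_j,s_j,z_j)\in\mathbb R^{k_j}\times\mathbb R\times\mathbb R,\qquad v_j=(y_j,s_j),\qquad Q_j(v_j)=\kappa^2|y_j|^2+h^2s_j^2 ,
\]
and let
\[
C_j=\bigl\{z_j=\sqrt{Q_j(v_j)}\bigr\},\qquad H_j=\bigl\{z_j=F_j(v_j)\bigr\},\quad F_j=\sqrt{\varepsilon^2+Q_j}.
\]
Thus $C_j$ is the boundary of a thin convex cone, and the smooth hypersurface $H_j$ is $C_j$ with its apex rounded. Finally let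
\[
N=\prod_jH_j,\qquad M=\{x\in N:\ |x|=1\},\qquad L=\Bigl\{x\in\prod_jC_j:\ |x|=1\Bigr\}.
\]
We write $M_{a,h,\varepsilon}$ for $M$ when the parameters matter.

\begin{proposition}\label{prop:sec}
$M$ is a smooth closed manifold diffeomorphic to $S^n$, and $\sec M\ge1$.
\end{proposition}

\begin{proof}
\emph{Topology.} Use $v=(v_j)_j\in\mathbb R^{n+1}$ as global coordinates on $N$. Then the function $f=\frac12|x|^2$ on $N$ equals
\[
f=\tfrac12\sum_j\bigl(|v_j|^2+Q_j(v_j)+\varepsilon^2\bigr).
\]
Its only critical point is $v=0$, where $|x|^2=m\varepsilon^2<1$. So $M$ is a regular level set. In the coordinates $v$ it is the ellipsoid $\sum_j(|v_j|^2+Q_j(v_j))=1-m\varepsilon^2$, which is closed, connected, and diffeomorphic to $S^n$.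

\emph{Curvature of $N$.} The function $F_j$ is the Euclidean norm of the vector $(\varepsilon,\kappa y_j,hs_j)$, which is affine in $v_j$; hence $F_j$ is convex. Let $\nu=(-\nabla F_j,1)/\sqrt{1+|\nabla F_j|^2}$ be the upward unit normal of $H_j$. The second fundamental form $II$ of $H_j$ with respect to $\nu$ is, in the coordinates $v_j$, the form $\operatorname{Hess}F_j/\sqrt{1+|\nabla F_j|^2}\ge0$. By the Gauss equation $\sec H_j\ge0$ (note $\dim H_j=k_j+1\ge2$). The curvature tensor of a product is the sum of those of the factors, so $\sec N\ge0$.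

\emph{The Hessian of $f$.} Since $\nabla F_j=\nabla Q_j/(2F_j)$ and $Q_j$ is homogeneous of degree $2$, we have $\langle v_j,\nabla F_j\rangle=Q_j/F_j$. So at $x_j=(v_j,F_j(v_j))$
\[
\langle x_j,\nu\rangle=\frac{F_j-Q_j/F_j}{\sqrt{1+|\nabla F_j|^2}}=\frac{\varepsilon^2}{F_j\sqrt{1+|\nabla F_j|^2}}>0 .
\]
A geodesic $c$ of $H_j$ satisfies $c''=II(c',c')\nu$, whence
\[
\bigl(\tfrac12|c|^2\bigr)''=|c'|^2+\langle c,\nu\rangle\,II(c',c')\ \ge\ |c'|^2 .
\]
On a cone, away from the apex, $\langle x,\nu\rangle=0$ and equality holds; the rounding makes $\langle x,\nu\rangle$ positive, which is the sign we need. Thus $\operatorname{Hess}_{H_j}\frac12|x_j|^2\ge g$, and summing over $j$ gives $\operatorname{Hess}_Nf\ge g$.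

\emph{Curvature of $M$.} At a point of $M$ the gradient $\nabla f$ is the part of $x$ tangent to $N$, and it is not $0$ because the level is regular; so $0<|\nabla f|\le|x|=1$. The second fundamental form of the level set $M$ in $N$ is, up to sign, $B=\operatorname{Hess}f/|\nabla f|$, restricted to $M$; hence $B\ge g$. For orthonormal $X,Y$ tangent to $M$ the Gauss equation gives
\[
\sec_M(X,Y)=\sec_N(X,Y)+B(X,X)B(Y,Y)-B(X,Y)^2\ \ge\ 0+1,
\]
because $B(X,X)B(Y,Y)-B(X,Y)^2$ is the determinant of $B$ on the plane spanned by $X,Y$, where both eigenvalues of $B$ are at least $1$.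
\end{proof}

\section{The diameter}\label{sec:diam}

Lengths of curves are Euclidean lengths (suprema over inscribed polygons). In a smooth submanifold, two points joined by a curve of length $\ell$ have riemannian distance at most $\ell$.

\subsection{Lower bound}
Since $M$ lies in a unit sphere, the distance of two points of $M$ is at least the angle between them. Let $e\in\mathbb R^{k_1}$ be a unit vector and let $x^\pm$ be the points with
\[
x_1=\bigl(\pm\lambda\sin a\,e,\ 0,\ \sqrt{\varepsilon^2+\lambda^2\cos^2a}\bigr),\qquad x_j=(0,0,\varepsilon)\quad(j\ge2).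
\]
Because $\kappa\sin a=\cos a$ and $|x^\pm|^2=\lambda^2+m\varepsilon^2=1$, they lie in $M$. Hence
\begin{equation}\label{eq:lower}
\operatorname{diam}M\ \ge\ \arccos\langle x^+,x^-\rangle=\arccos\bigl(\lambda^2\cos2a+m\varepsilon^2\bigr)\ \xrightarrow[\ \varepsilon\to0\ ]{}\ 2a .
\end{equation}
This is one reason to use flat, thin cones even for $k_j=1$. The cone over a circle of length $2d$ is also a round cone in $\mathbb R^3$, of half-angle $\omega<\pi/2$ with $\pi\sin\omega=d$; but there the angle between opposite points of the link is only $2\omega<\pi\sin\omega=d$, and comparing distances with angles would not give a sharp lower bound.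

\subsection{Upper bound}

\begin{proposition}\label{prop:diam}
Let $\delta=2a+6/h$. If $\delta<\pi$, then $\operatorname{diam}M\le\delta$.
\end{proposition}

There are three steps: remove the rounding, bound distances in the link of each cone $C_j$, and repeat the argument of Section~\ref{sec:circles} to pass from the links to the join $L$.

\medskip\noindent\textbf{Step 1: removing the rounding.} The map $P:(v_j,z_j)_j\mapsto(v_j,\sqrt{\varepsilon^2+z_j^2})_j$ takes $\prod C_j$ onto $N$. It is $1$-Lipschitz, since $z\mapsto\sqrt{\varepsilon^2+z^2}$ is, and $|P(x)|^2=|x|^2+m\varepsilon^2$. As $\lambda^2+m\varepsilon^2=1$ and $\lambda\le1$, the map $x\mapsto P(\lambda x)$ takes $L$ onto $M$ and does not increase lengths of curves. So it suffices to join any two points of $L$ by a curve in $L$ of length at most $\delta$.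

\medskip\noindent\textbf{Step 2: the links.}

\begin{lemma}\label{lem:link}
Any two points of $Y_j=\{x_j\in C_j:|x_j|=1\}$ are joined in $Y_j$ by a curve of length at most $2a+6/h$.
\end{lemma}

\begin{proof}
Drop the index $j$. Let
\[
D=\{u=(y,z)\in S^k:\ z\ge\kappa|y|\},\qquad q(u)=z^2-\kappa^2|y|^2 .
\]
The condition $z\ge\kappa|y|$ says that the angle between $u$ and the $z$-axis is at most $a$; so $D$ is a ball of radius $a<\pi/2$. It is convex: any two of its points are at distance at most $2a<\pi$, and the minimal great circle arc between them lies in the convex cone $\{z\ge\kappa|y|\}$. On $D$ we have $0\le q\le1$, and $q=0$ exactly on $\partial D$.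

The link $Y$ consists of two sheets over $D$. For $u=(y,z)\in D$ the points $\bigl(y,\pm\sqrt{q(u)}/h,z\bigr)$ lie in $C$ and have norm at least $1$; let
\[
G_\pm(u)=\frac{\bigl(y,\pm\sqrt{q(u)}/h,z\bigr)}{\bigl|\bigl(y,\pm\sqrt{q(u)}/h,z\bigr)\bigr|}\in Y .
\]
Conversely, let $(y,s,z)\in Y$. Then $z>0$, since $z=0$ forces $y=0$ and $s=0$. From $z^2=\kappa^2|y|^2+h^2s^2$ we get $u=(y,z)/|(y,z)|\in D$ and $s=\pm\sqrt{z^2-\kappa^2|y|^2}/h=\pm|(y,z)|\sqrt{q(u)}/h$. So the unit vector $(y,s,z)$ is a positive multiple of $G_+(u)$ or $G_-(u)$, hence equal to it. The two sheets meet over the boundary: $G_+=G_-$ on $\partial D$.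

\emph{Lifting an arc.} Let $u(t)$ be a minimal great circle arc in $D$, parametrized by arclength, of length $\ell\le2a<\pi$. As $q$ is a quadratic form, $q(u(t))=\alpha+\beta\cos(2t-\tau)$ for constants $\alpha,\beta,\tau$. Unless this is constant, its critical points are spaced by $\pi/2$, so at most two of them lie in the interior of the arc. Hence $s(t)=\sqrt{q(u(t))}/h\in[0,1/h]$ has at most three monotone pieces and total variation at most $3/h$. So the curve $(u(t),\pm s(t))$ (with $s$ in its proper slot) has length at most $\ell+3/h$. It lies in $C$ and has norm at least $1$. Radial projection to the unit sphere preserves $C$ and is $1$-Lipschitz on $\{|w|\ge1\}$, so the curve $G_\pm(u(t))$ in $Y$ has length at most $\ell+3/h$.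

\emph{Joining two points.} Let the points be $G_\sigma(u)$ and $G_{\sigma'}(u')$. If $\sigma=\sigma'$, lift the minimal arc from $u$ to $u'$; the length is at most $2a+3/h$. If $\sigma\ne\sigma'$, let $r,r'$ be the distances of $u,u'$ from the center of $D$; we may assume $r\ge r'$. Let $b\in\partial D$ lie on a ray from the center through $u$. Then
\[
|ub|+|bu'|\le(a-r)+(a+r')\le2a .
\]
Lift the minimal arc from $u$ to $b$ by $G_\sigma$ and the minimal arc from $b$ to $u'$ by $G_{\sigma'}$. As $G_\sigma(b)=G_{\sigma'}(b)$, together they form a curve, of length at most $2a+6/h$.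
\end{proof}

\noindent\textbf{Step 3: the join.}

\begin{lemma}\label{lem:join}
Let $\pi/2\le\delta<\pi$. For $j=1,\dots,m$ let $C_j$ be a subset of a Euclidean space with $rC_j\subset C_j$ for all $r\ge0$, and let $Y_j$ be its set of unit vectors, assumed nonempty. Suppose that any two points of $Y_j$ are joined in $Y_j$ by a curve of length at most $\delta$. Then any two points of $L=\{x\in\prod C_j:|x|=1\}$ are joined in $L$ by a curve of length at most $\delta$.
\end{lemma}

\begin{proof}
Write the points as $p=(r_j\eta_j)_j$, $q=(\rho_j\zeta_j)_j$ with $\eta_j,\zeta_j\in Y_j$, $r_j,\rho_j\ge0$, $\sum r_j^2=\sum\rho_j^2=1$. (Where $r_j=0$ or $\rho_j=0$, the corresponding $\eta_j$ or $\zeta_j$ is an arbitrary element of $Y_j$.) Let $\gamma_j:[0,\theta_j]\to Y_j$, $\theta_j\le\delta$, be a curve from $\eta_j$ to $\zeta_j$ parametrized by arclength. Let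
\[
\Sigma_j=\{re^{i\tau}:\ r\ge0,\ 0\le\tau\le\theta_j\}\subset\mathbb C,\qquad E_j:\Sigma_j\to C_j,\quad E_j(re^{i\tau})=r\gamma_j(\tau).
\]
Since $\theta_j<\pi$, the sector $\Sigma_j$ is a convex cone. The map $E_j$ preserves norms, and it is $1$-Lipschitz: $\gamma_j$ is a curve in a unit sphere, so the angle between $\gamma_j(\tau)$ and $\gamma_j(\tau')$ is at most $|\tau-\tau'|<\pi$, and
\[
|r\gamma_j(\tau)-r'\gamma_j(\tau')|^2\le r^2+r'^2-2rr'\cos(\tau-\tau')=|re^{i\tau}-r'e^{i\tau'}|^2 .
\]

The unit vectors $p'=(r_j)_j$ and $q'=(\rho_je^{i\theta_j})_j$ lie in the convex cone $\prod\Sigma_j\subset\mathbb C^m$. For their angle $T$,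
\[
\cos T=\sum_jr_j\rho_j\cos\theta_j\ \ge\ \cos\delta\sum_jr_j\rho_j\ \ge\ \cos\delta ,
\]
where we used $\theta_j\le\delta<\pi$, then $\cos\delta\le0$ and $0\le\sum r_j\rho_j\le1$. So $T\le\delta<\pi$, and the great circle arc from $p'$ to $q'$, which consists of nonnegative combinations of $p'$ and $q'$, lies in $\prod\Sigma_j$. Its image under the norm-preserving $1$-Lipschitz map $\prod E_j$ lies in $L$, joins $p$ to $q$, and has length at most $T\le\delta$.
\end{proof}

The hypothesis $\delta\ge\pi/2$ cannot be dropped when $m\ge2$: a unit vector in $C_1$ and a unit vector in $C_2$ are orthogonal, so they are never joined in $L$ by a curve shorter than $\pi/2$.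

\begin{proof}[Proof of Proposition~\ref{prop:diam}]
Here $\pi/2<2a<\delta<\pi$. Lemma~\ref{lem:link} provides the hypothesis of Lemma~\ref{lem:join} for the cones $C_j$ of Section~\ref{sec:construction}, and Step~1 carries the conclusion from $L$ to $M$.
\end{proof}

\section{The volume}\label{sec:vol}

We compare $M$ with the round sphere $S^n\subset\mathbb R^{n+1}=\prod_j(\mathbb R^{k_j}\times\mathbb R)$, with coordinates $u=(y_j,z_j)_j$, by forgetting the thin directions $s_j$. Put $q_j(u)=z_j^2-\kappa^2|y_j|^2$ and
\[
\Omega=\{u\in S^n:\ z_j>\kappa|y_j|\ \forall j\},\qquad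
\Omega_\varepsilon=\{u\in S^n:\ z_j>0,\ q_j(u)>2\varepsilon^2\ \forall j\}.
\]
Each factor contributes two sheets, so $M$ covers most of $\Omega$ at least $2^m$ times.

\begin{proposition}\label{prop:vol}
We have
\[
\operatorname{vol}M_{a,h,\varepsilon}\ \ge\ (1-h^{-2})^{n/2}\,2^m\operatorname{vol}\Omega_\varepsilon ,
\]
and $\lim_{\varepsilon\to0}2^m\operatorname{vol}\Omega_\varepsilon=2^m\operatorname{vol}\Omega=\operatorname{vol}(S^n)\prod_jA_{k_j}(2a)$.
\end{proposition}

\begin{proof}
\emph{A map to $S^n$ with Jacobian close to at most $1$.} On $M$ we have $h^2s_j^2\le z_j^2$, hence $\sum s_j^2\le h^{-2}$ and $|(y_j,z_j)_j|\ge\sqrt{1-h^{-2}}>0$. So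
\[
\Pi:M\to S^n,\qquad \Pi(x)=\frac{(y_j,z_j)_j}{|(y_j,z_j)_j|}
\]
is defined. It is an orthogonal projection followed by a radial projection, whose differential at $w$ has norm at most $1/|w|$. Therefore $\|d\Pi\|\le(1-h^{-2})^{-1/2}$, and the Jacobian of $\Pi$ is at most $(1-h^{-2})^{-n/2}$.

\emph{Each point of $\Omega_\varepsilon$ has at least $2^m$ preimages.} Let $u=(y_j,z_j)_j\in\Omega_\varepsilon$. We look for points $(ty_j,s_j,tz_j)_j\in M$ with $t>0$. The equation of $H_j$ requires $h^2s_j^2=t^2q_j-\varepsilon^2$, and then $t^2+\sum s_j^2=1$ determines $t$: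
\[
t^2=\frac{1+m\varepsilon^2h^{-2}}{1+h^{-2}\sum_jq_j},\qquad s_j=\pm h^{-1}\sqrt{t^2q_j-\varepsilon^2} .
\]
Since $\sum q_j\le\sum z_j^2\le1$ and $h>1$, we have $t^2\ge\frac12$, so $t^2q_j>\varepsilon^2$ and the $s_j$ are real and nonzero. By construction $tz_j>0$, $(tz_j)^2=\varepsilon^2+\kappa^2|ty_j|^2+h^2s_j^2$ and $t^2+\sum s_j^2=1$. So the points lie in $M$ and are mapped to $u$ by $\Pi$, and the $2^m$ choices of signs give distinct points.

\emph{The inequality.} By the area formula, the integral over $M$ of the Jacobian of $\Pi$ equals the integral over $S^n$ of the number of preimages. So $(1-h^{-2})^{-n/2}\operatorname{vol}M\ge2^m\operatorname{vol}\Omega_\varepsilon$.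

\emph{The limit.} As $\varepsilon\downarrow0$ the sets $\Omega_\varepsilon$ increase to $\Omega$, so $\operatorname{vol}\Omega_\varepsilon\to\operatorname{vol}\Omega$. The open cone $\{ru:r>0,\,u\in\Omega\}$ is the product of the open cones $\{z_j>\kappa|y_j|\}$, and the unit vectors of the $j$-th one form the interior of a ball $D^{k_j}(a)\subset S^{k_j}$. Consider the standard Gaussian measure on $\mathbb R^{n+1}$. By its rotation invariance, the measure of the cone is $\operatorname{vol}\Omega/\operatorname{vol}S^n$. By its product structure and rotation invariance in each factor, it is also $\prod_j\bigl(v_{k_j}(a)/\operatorname{vol}S^{k_j}\bigr)$. Multiplying by $2^m$ and using \eqref{eq:A} gives the formula.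
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $d'\in(d,\pi)$, $a=d'/2$, and let $h>1$ be so large that $d'+6/h<\pi$. By \eqref{eq:lower} and Proposition~\ref{prop:diam}, for all small $\varepsilon$ the manifold $M=M_{a,h,\varepsilon}$ satisfies
\[
d<\operatorname{diam}M\le d'+6/h .
\]
Multiply all lengths in $M$ by $\mu=d/\operatorname{diam}M\in[\,d/(d'+6/h),\,1)$. By Proposition~\ref{prop:sec} the result is diffeomorphic to $S^n$ and has $\sec\ge\mu^{-2}>1$. Its diameter is exactly $d$, and by Proposition~\ref{prop:vol} its volume is at least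
\[
\Bigl(\frac d{d'+6/h}\Bigr)^n(1-h^{-2})^{n/2}\,2^m\operatorname{vol}\Omega_\varepsilon .
\]
Let $\varepsilon\to0$, then $h\to\infty$, then $d'\downarrow d$. The bound tends to $\operatorname{vol}(S^n)\prod_jA_{k_j}(d)$, because the $A_k$ are continuous.
\end{proof}

Starting from $d'>d$ matters: we can shrink the manifold freely, but enlarging it could lower the curvature bound below $1$.

\section{Joins against doubled balls}\label{sec:compare}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Each part is Theorem~\ref{thm:A} for a suitable choice of $k_1,\dots,k_m$. We compare with $2v_n(d/2)=\operatorname{vol}(S^n)A_n(d)$.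

\medskip\noindent\textbf{(4)} Take $m=1$, $k_1=n$: the bound is $\operatorname{vol}(S^n)A_n(d)=2v_n(d/2)$.

\medskip\noindent\textbf{(1)} Take $k_1=k_2=1$: the bound is $2\pi^2(d/\pi)^2=2d^2$. By \eqref{eq:n3} it exceeds $2\pi(d-\sin d)=2v_3(d/2)$.

\medskip\noindent\textbf{(2)} Take $(k_1,k_2)=(1,2)$, and put $a=d/2$, $c=\cos a$. Then
\[
A_1A_2=\tfrac{2a}\pi(1-c),\qquad
A_4=\frac{\frac23-c+\frac13c^3}{\frac23}=\tfrac12(2-3c+c^3)=\tfrac12(1-c)^2(2+c).
\]
Dividing by $1-c>0$ we see that $A_1A_2>A_4$ if and only if
\[
\varphi(a):=\tfrac{2a}\pi-1+\tfrac12(c+c^2)>0 .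
\]
We show this on $[\pi/4,2\pi/5]$. We have
\[
\varphi'(a)=\tfrac2\pi-\tfrac12(\sin a+\sin2a),
\]
and $\sin a+\sin 2a$ is concave on $[0,\pi/2]$, so on our interval it is at least the smaller of its values at the two ends. These values are
\[
\sin\tfrac\pi4+\sin\tfrac\pi2>1.7,\qquad
\sin\tfrac{2\pi}5+\sin\tfrac{4\pi}5=\sin\tfrac{2\pi}5+\sin\tfrac\pi5>\sin\tfrac\pi3+\sin\tfrac\pi6>1.36 ,
\]
and both exceed $1.28>4/\pi$. Hence $\varphi'<0$ and $\varphi$ is decreasing on the interval. At the right end $c=\cos\frac{2\pi}5=\frac{\sqrt5-1}4$, so $c^2=\frac{3-\sqrt5}8$ and $\frac12(c+c^2)=\frac{1+\sqrt5}{16}$. Therefore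
\[
\varphi\bigl(\tfrac{2\pi}5\bigr)=\tfrac{1+\sqrt5}{16}-\tfrac15>0,
\]
because $\sqrt5>2.2$. So $\varphi>0$ on $[\pi/4,2\pi/5]$, that is, $A_1A_2>A_4$ for $d\in[\pi/2,4\pi/5]$.

\medskip\noindent\textbf{(3)} We compare at $d=\pi/2$. First we bound $A_n(\pi/2)$ from above. Substituting $s=\sin t$, and using $\sqrt{1-s^2}\ge1/\sqrt2$ for $0\le s\le1/\sqrt2$,
\[
\int_0^{\pi/4}\sin^{n-1}t\,dt=\int_0^{1/\sqrt2}\frac{s^{n-1}\,ds}{\sqrt{1-s^2}}\ \le\ \sqrt2\,\frac{2^{-n/2}}n .
\]
Log-convexity of $\Gamma$ gives $\Gamma(x+\frac12)\le\sqrt{\Gamma(x)\Gamma(x+1)}=\sqrt x\,\Gamma(x)$; with $x=n/2$,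
\[
\int_0^{\pi/2}\sin^{n-1}t\,dt=\frac{\sqrt\pi\,\Gamma(n/2)}{2\,\Gamma((n+1)/2)}\ \ge\ \frac{\sqrt\pi}2\sqrt{\frac2n}=\sqrt{\frac\pi{2n}} .
\]
Dividing,
\[
A_n(\pi/2)\ \le\ \frac{2\cdot2^{-n/2}}{\sqrt{\pi n}} .
\]
The power $2^{-n/2}$ is matched, up to a constant, by a product of factors $A_1(\pi/2)=\frac12$, each of which uses two of the $n+1$ dimensions. The gain of the join is the factor $\sqrt n$.

\emph{$n\ge3$ odd.} Take all $k_j=1$ and $m=(n+1)/2$. Then $\prod_jA_{k_j}(\pi/2)=2^{-(n+1)/2}$, and
\[
\frac{\prod_jA_{k_j}(\pi/2)}{A_n(\pi/2)}\ \ge\ \frac{\sqrt{\pi n}}{2\sqrt2}=\sqrt{\frac{\pi n}8}\ \ge\ \sqrt{\frac{3\pi}8}>1 .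
\]

\emph{$n\ge4$ even.} Take one $k_j=2$ and $(n-2)/2$ of them equal to $1$; indeed $3+2\cdot\frac{n-2}2=n+1$. Since $A_2(\pi/2)=1-\frac1{\sqrt2}$, we have $\prod_jA_{k_j}(\pi/2)=(1-\frac1{\sqrt2})\,2^{-(n-2)/2}$, and
\[
\frac{\prod_jA_{k_j}(\pi/2)}{A_n(\pi/2)}\ \ge\ \Bigl(1-\frac1{\sqrt2}\Bigr)\sqrt{\pi n}\ \ge\ \Bigl(1-\frac1{\sqrt2}\Bigr)\sqrt{4\pi}\ >\ 0.29\cdot3.5>1 .
\]

By Theorem~\ref{thm:A}, $\mathcal S_n(d)/(2v_n(d/2))\ge\prod_jA_{k_j}(d)/A_n(d)$ for $d\in(\pi/2,\pi)$. All $A_k$ are continuous and positive at $\pi/2$, so the limit inferior is at least the ratio at $\pi/2$. Since that ratio exceeds $1$, there is $\delta_n>0$ with $\mathcal S_n(d)>2v_n(d/2)$ for all $d\in(\pi/2,\pi/2+\delta_n)$. For each such $d$ some $M$ violates the conjectured inequality.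
\end{proof}

\begin{remark}
For $n=4$ these joins do not settle all $d<\pi$. The only choice with $m\ge2$ is $\{k_1,k_2\}=\{1,2\}$, and $\varphi(\pi/2)=0$, $\varphi'(\pi/2)=\frac2\pi-\frac12>0$, so $\varphi<0$ just below $\pi/2$: for $d$ close to $\pi$ this join has less volume than the doubled ball. We do not claim that $4\pi/5$ is the exact threshold.
\end{remark}

\section{Manifolds covered by two balls of radius $d/2$}\label{sec:cover}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
Recall Bishop's inequality: if $\operatorname{Ric}\ge n-1$, in particular if $\sec\ge1$, a ball of radius $r\le\pi$ has volume at most $v_n(r)$, and if equality holds, the open ball is isometric to an open ball of radius $r$ in $S^n$. By hypothesis $M$ is the union of the closed balls of radius $d/2$ about $p$ and $q$. Hence $\operatorname{vol}M\le2v_n(d/2)$.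

Suppose equality holds. Then both balls have volume $v_n(d/2)$, so both open balls have constant curvature $1$. Distance spheres have measure zero, so the union of the two open balls has full measure and is dense. By continuity $M$ has constant curvature $1$, and $M=S^n/\Gamma$ for a finite group $\Gamma\subset O(n+1)$ acting freely on $S^n$.

If $\Gamma$ is trivial, then $\operatorname{diam}M=\pi>d$, a contradiction.

If $\Gamma$ is nontrivial, let $x,y\in S^n$. The vector $\sum_{\gamma\in\Gamma}\gamma x$ is fixed by $\Gamma$. As $\Gamma$ is nontrivial and acts freely on the unit sphere, this vector is $0$. Hence $\sum_\gamma\langle\gamma x,y\rangle=0$, so $\langle\gamma x,y\rangle\ge0$ for some $\gamma$, and the images of $x$ and $y$ in $M$ have distance at most $\pi/2$. Thus $\operatorname{diam}M\le\pi/2<d$, again a contradiction.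
\end{proof}

\begin{thebibliography}{9}
\bibitem{CPT} \emph{Critical Point Theory For Distance Functions}, \url{https://q.utoronto.ca/courses/296667/files/24184813/download?download_frd=1}.
\end{thebibliography}

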